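# The $p$-part of $\mathrm{Aut}(G)$: quadratic growth and its sharp constant

## 1. A group of order 54 and its 432 automorphisms

For $u,u'\in\mathbb F_3^2$ write $\det(u,u')=u_1u_2'-u_2u_1'$. Let $N=\mathbb F_3^2\times\mathbb F_3$ with
$$(u,w)(u',w')=\bigl(u+u',\;w+w'-\det(u,u')\bigr).$$
Because $\det$ is biadditive, this product is associative. The identity is $(0,0)$ and the inverse of $(u,w)$ is $(-u,-w)$. So $N$ is a group of order 27. Reversing the order of the factors changes the sign of the determinant term, so with $[x,y]=xyx^{-1}y^{-1}$ the commutator of $(u,w)$ and $(u',w')$ is $(0,-2\det(u,u'))=(0,\det(u,u'))$. Hence $N'=Z(N)=\{(0,w)\}$ has order 3, and $V=N/N'=\mathbb F_3^2$.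

The map $s(u,w)=(-u,w)$ is an automorphism of order 2, since $\det(-u,-u')=\det(u,u')$. Let $L=N\rtimes\langle s\rangle$, a group of order 54 with $|L|_3=27$. (Here $|n|_p$ is the largest power of $p$ dividing $n$, and $|G|_p$ is the $p$-part of $|G|$.) We count $\mathrm{Aut}(L)$.

The subgroup $N$ is the normal Sylow 3-subgroup, so it is characteristic. If $\alpha\in\mathrm{Aut}(L)$, then $\langle\alpha(s)\rangle$ and $\langle s\rangle$ are Sylow 2-subgroups of $L$, so $\alpha(s)$ is conjugate to $s$. As $C_L(s)=N'\langle s\rangle$ has order 6, $s$ has $9$ conjugates. So $|\mathrm{Aut}(L)|$ is $9$ times the number of automorphisms fixing $s$, and these correspond to the automorphisms of $N$ that commute with $s$.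

Such an automorphism induces a matrix $a\in GL_2(\mathbb F_3)$ on $V$. Every $a$ occurs, through $(u,w)\mapsto(au,\det(a)w)$, and this map commutes with $s$. If $a=1$, the automorphism fixes all commutators, so it is trivial on $N'$ and has the form $x\mapsto x\varphi(\bar x)$, where $\bar x$ is the image of $x$ in $V$ and $\varphi\in\mathrm{Hom}(V,N')$. Commuting with $s$ means $\varphi(-v)=\varphi(v)$, so $2\varphi=0$ and $\varphi=0$. There are therefore $|GL_2(\mathbb F_3)|=48$ of them, and
$$|\mathrm{Aut}(L)|=9\cdot48=432,\qquad |\mathrm{Aut}(L)|_3=27=|L|_3 .$$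

Look at the account. The center of $L$ is $N'$, so the inner automorphisms contribute only $27/3=9$: conjugation does not see the center, and a factor 3 is lost. The unipotent matrices in $GL_2(\mathbb F_3)$ bring the factor back.

Can we stop them from doing so? Let $L$ act on two auxiliary modules of order prime to 6. Put $R_1=\mathbb F_{25}$ and $R_2=\mathbb F_{121}$, pick $\zeta_i$ of order 3 in the multiplicative group of each field, and let $(u,w)$ act on $R_i$ as multiplication by $\zeta_i^{u_i}$ and $s$ as the Frobenius ($x\mapsto x^5$, respectively $x\mapsto x^{11}$). In $G=(R_1\times R_2)\rtimes L$, of order $25\cdot121\cdot54=163350$, an automorphism must preserve each $R_i$, hence also the elements of $RN$ that centralize $R_i$, where $R=R_1\times R_2$. Their image in $V$ is the line $u_i=0$. So the matrix induced on $V$ preserves both coordinate lines and is diagonal, and a diagonal matrix over $\mathbb F_3$ has order at most 2. Section 5 shows that the modules add nothing harmful, so that $|G|_3=27$ while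 $|\mathrm{Aut}(G)|_3=9$.

How far can this go? How large can $|G|_p$ be when $|\mathrm{Aut}(G)|_p$ is small?

## 2. The function $f_p^*$ and the statements

The following result is quoted in the source of the problem, "Automorphisms of Finite Groups" (doi:10.1007/978-981-13-2895-4): there is a function $f:\mathbb N\to\mathbb N$, not depending on $p$, such that for every prime $p$, every $h$ and every finite group $G$,
$$|G|_p\ge p^{f(h)}\quad\text{implies}\quad|\mathrm{Aut}(G)|_p\ge p^h, \tag{1}$$
and a suitable quadratic function has this property. The source asks, and records as open: **is there a linear function $f(h)=ah+b$, with $a,b$ independent of $h$ and $p$, such that (1) holds for every $h$, every $p$ and every $G$?**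

**Definition.** For a prime $p$ let $f_p^*(h)$ be the least integer $k\ge0$ such that every finite group $G$ with $|G|_p\ge p^k$ has $|\mathrm{Aut}(G)|_p\ge p^h$. Put $f^*(h)=\sup_pf_p^*(h)$.

These numbers exist by the quoted result, and again by Theorem 2 below. A function $f$ has property (1) if and only if $f(h)\ge f^*(h)$ for all $h$.

*Cyclic groups.* $|\mathrm{Aut}(C_{p^m})|=p^{m-1}(p-1)$, so one factor $p$ is lost, however large $m\geq 1$ is.

*The case $h=1$ by hand.* Suppose $p\nmid|\mathrm{Aut}(G)|$. Then $p\nmid|\mathrm{Inn}(G)|=|G:Z(G)|$, so a Sylow $p$-subgroup $P$ is central, and $G=P\times K$ by the Schur–Zassenhaus theorem. Automorphisms of $P$ extend to $G$ by the identity on $K$. If $P$ is cyclic of order $p^m$ with $m\ge2$, then $p$ divides $|\mathrm{Aut}(P)|$. If $P$ is not cyclic, write $P=\langle x\rangle\times\langle y\rangle\times P_0$ with $o(x)\ge o(y)>1$. Then $x\mapsto xy$, fixing $y$ and $P_0$, is an automorphism of order $o(y)$. Both contradict the assumption, so $|P|\le p$. The group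 $C_p$ shows that $|P|=p$ occurs. Hence $f_p^*(1)=2$ for every prime $p$.

Here are the results to be proved.

**Theorem 1.** (a) Let $p$ be odd and $n\ge1$. There is a finite group $G$ with $|G|_p=p^{n(n+1)/2}$ and $|\mathrm{Aut}(G)|_p\le p^n$. Hence $f_p^*(h)\ge\frac{h(h-1)}2+1$ for all $h\ge2$.

(b) For every $k\ge1$ there is a finite group $G$ with $|G|_2=2^{k^2+2k}$ and $|\mathrm{Aut}(G)|_2\le2^{3k+1}$.

**Corollary 1.** No linear $f(h)=ah+b$ has property (1), and for each fixed prime $p$ no linear function works for that $p$.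

**Theorem 2.** Let $p$ be any prime, $h\ge1$, and $G$ a finite group with $|\mathrm{Aut}(G)|_p\le p^{h-1}$. Then $|G|_p\le p^{h(h+1)/2}$. If $h\ge17$, then $|G|_p\le p^{h(h-1)/2}$.

**Corollary 2.** For $h\ge17$: $f_p^*(h)=\frac{h(h-1)}2+1$ for every odd prime $p$, $f_2^*(h)\le\frac{h(h-1)}2+1$, and so $f^*(h)=\frac{h(h-1)}2+1$. For every $h\ge1$, $f(h)=\frac{h(h+1)}2+1$ is admissible, that is, it satisfies (1).

At $h=1$ the number $\frac{h(h-1)}2+1$ equals $1$, while $f^*(1)=2$. So the sharp formula cannot hold for all $h$.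

## 3. Inversion on a class-two group: an exact tie

Section 1 suggests taking a group with a large central commutator subgroup. Let $p$ be odd and
$$N=\mathbb F_p^n\times\mathbb F_p^{n(n-1)/2},\qquad(u,z)(u',z')=\bigl(u+u',\;z+z'+(u_iu_j')_{i<j}\bigr).\tag{2}$$
The cocycle is bilinear, so this is a group. The commutator of $(u,z)$ and $(u',z')$ is $(0,(u_iu_j'-u_i'u_j)_{i<j})$. Taking $u=e_i$ and $u'=e_j$, we see that $N'=0\times\mathbb F_p^{n(n-1)/2}$. It is central, $V=N/N'=\mathbb F_p^n$, and $|N|=p^{n(n+1)/2}$.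

The group $N$ alone is useless for $n\ge 2$: every $\varphi\in\mathrm{Hom}(V,N')$ gives an automorphism $x\mapsto x\varphi(\bar x)$, and these form a $p$-group of order $p^{n^2(n-1)/2}$. As in Section 1, we adjoin $s(u,z)=(-u,z)$ and put $L=N\rtimes\langle s\rangle$. The result is a tie.

*Computation.* Substitute $w=z-\frac12(u_iu_j)_{i<j}$. Since $(u_i+u_i')(u_j+u_j')=u_iu_j+u_i'u_j'+u_iu_j'+u_i'u_j$, the new product is
$$(u,w)(u',w')=\bigl(u+u',\;w+w'+\tfrac12(u_iu_j'-u_i'u_j)_{i<j}\bigr).$$
Identify $\mathbb F_p^{n(n-1)/2}$ with $\Lambda^2V$, so that the last term is $\frac12u\wedge u'$. Then $(u,w)\mapsto(au,(\Lambda^2a)w)$ is an automorphism for each $a\in GL(V)$. It commutes with $s$, which is still $(u,w)\mapsto(-u,w)$. The argument of Section 1 applies word for word: the images of $s$ under $\mathrm{Aut}(L)$ are its $p^n$ conjugates (now $C_L(s)=N'\langle s\rangle$), and the automorphisms of $N$ commuting with $s$ form a copy of $GL_n(\mathbb F_p)$. Hence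
$$|\mathrm{Aut}(L)|_p=p^n\cdot|GL_n(\mathbb F_p)|_p=p^n\cdot p^{n(n-1)/2}=|L|_p .$$

So $s$ removes $\mathrm{Hom}(V,N')$, the center hides $p^{n(n-1)/2}$ from the inner automorphisms, and $GL(V)$ returns exactly that amount. What remains is to break the symmetry of $V$ under $GL(V)$ at a cost that is only linear in $n$. The device is that of Section 1: $n$ modules of coprime orders, each marking one coordinate hyperplane.

## 4. Marking hyperplanes with coprime modules

Two conventions. For an automorphism $s$ of an abelian group $V$, $[V,s]$ is the subgroup generated by all $s(v)v^{-1}$. For a group $H$ acting on an abelian group $M$, $Z^1(H,M)$ is the abelian group, under pointwise multiplication, of maps $\delta:H\to M$ with $\delta(gh)=\delta(g)\cdot g\delta(h)$. For example, if $H$ acts trivially, then $Z^1(H,M)=\mathrm{Hom}(H,M)$.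

**Lemma 1.** Let $N$ be a finite $p$-group with $N'\le Z(N)$, let $V=N/N'$, and let $s\in\mathrm{Aut}(N)$ have prime order $q\ne p$, acting trivially on $N'$ and such that $[V,s]=V$. Put $L=N\rtimes\langle s\rangle$. Let $\ell_1,\dots,\ell_n$ be distinct primes not dividing $pq$. Let $R_i$ be an elementary abelian $\ell_i$-group with $\rho_i:L\to GL(R_i)$, such that $\bigcap_i\ker\rho_i=N'$. Let $R=\prod R_i$ and $G=R\rtimes L$. Define

* $D$: the group of automorphisms of $V$ that normalize $\langle s_V\rangle$ (where $s_V$ is the action of $s$ on $V$) and stabilize each $V_i=(\ker\rho_i\cap N)/N'$;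
* $B_i=\{b\in GL(R_i):\ b\text{ centralizes }\rho_i(N),\ b\rho_i(s)b^{-1}\in\rho_i(L)\}$.

Then $|G|_p=|N|$ and $|\mathrm{Aut}(G)|_p\le|D|_p\prod_i|B_i|_p$.

The set $B_i$ is a group. If $b$ is in it, conjugation by $b$ maps $\rho_i(L)=\langle\rho_i(N),\rho_i(s)\rangle$ into itself, hence onto itself by finiteness. So $B_i=C_{GL(R_i)}(\rho_i(N))\cap N_{GL(R_i)}(\rho_i(L))$.

*Proof.* As $|G|=|R|\,|N|\,q$, we have $|G|_p=|N|$. For the automorphisms we filter $\mathrm{Aut}(G)\ge A_0\ge A_1$: the top quotient acts on $V$, the next one on $R$, and $A_1$ will have order prime to $p$.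

**Step 1: characteristic subgroups.** This step tells us on what $\mathrm{Aut}(G)$ acts. Each $R_i$ is a normal Sylow $\ell_i$-subgroup of $G$, hence characteristic, and so is $R$. In $G/R\cong L$, the subgroup $RN/R$ is the normal Sylow $p$-subgroup, so $RN$ is characteristic. So is $RN'$, the preimage of $(RN/R)'$. We identify $RN/RN'$ with $N/N'=V$. We also extend $\rho_i$ to the conjugation action $\rho_i:G\to GL(R_i)$. Since $R$ is abelian, it acts trivially, so $\rho_i(G)=\rho_i(L)$.

**Step 2: the action on $V$ lies in $D$.** Let $\alpha\in\mathrm{Aut}(G)$ induce $a$ on $V$. Applying $\alpha$ to $sxs^{-1}$ for $x\in RN$ shows that $as_Va^{-1}$ is the conjugation action of $\alpha(s)$ on $V$. Since $RN/RN'$ is abelian, $RN$ acts trivially on $V$, so every element of $G=RN\langle s\rangle$ acts on $V$ as a power of $s_V$. Thus $as_Va^{-1}\in\langle s_V\rangle$. Moreover $\alpha$ stabilizes $C_{RN}(R_i)=R(\ker\rho_i\cap N)$, whose image in $V$ is $V_i$. So $a\in D$. Let $A_0$ be the kernel of $\mathrm{Aut}(G)\to D$.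

**Step 3: the action of $A_0$ on $R_i$ lies in $B_i$.** Let $\alpha\in A_0$ and $b_i=\alpha|_{R_i}$. Applying $\alpha$ to $grg^{-1}$ with $r\in R_i$ gives
$$b_i\rho_i(g)b_i^{-1}=\rho_i(\alpha(g))\qquad(g\in G).\tag{3}$$
For $x\in RN$ we have $\alpha(x)\in xRN'$, since $\alpha$ is trivial on $V$, and $RN'$ acts trivially on $R_i$. By (3), $b_i$ centralizes $\rho_i(N)$. Also by (3), $b_i\rho_i(s)b_i^{-1}\in\rho_i(G)=\rho_i(L)$. So $b_i\in B_i$. Let $A_1$ be the kernel of $A_0\to\prod_iB_i$.

**Step 4: $A_1$ acts trivially on $C=C_G(R)$ and on $G/C$.** This makes $A_1$ a group of cocycles. Let $\alpha\in A_1$. It is trivial on $R$, so (3) reads $\rho_i(\alpha(g))=\rho_i(g)$ for all $i$, that is,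
$$\alpha(g)g^{-1}\in C=R\Bigl(\bigcap_i\ker\rho_i\Bigr)=R\times N'.$$
So $\alpha$ is trivial on $G/C$. The subgroup $N'$ is the normal Sylow $p$-subgroup of $C$, hence characteristic in $G$, so $\alpha(N')=N'$. It is central in $G$, because $N$, $s$ and $R$ all centralize it. On $RN/R\cong N$, $\alpha$ induces an automorphism that is trivial modulo the central subgroup $RN'/R$. Such an automorphism multiplies each element by a central one, so it fixes all commutators, and it is trivial on $RN'/R$. Hence for $y\in N'$ we get $\alpha(y)y^{-1}\in R\cap N'=1$. So $\alpha$ is trivial on $R$ and on $N'$, that is, on $C$, which is abelian.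

**Step 5: $A_1$ has order prime to $p$.** For $\alpha\in A_1$ put $\delta_\alpha(g)=\alpha(g)g^{-1}\in C$. Then
$$\delta_\alpha(gh)=\alpha(g)\,\delta_\alpha(h)\,g^{-1}=\delta_\alpha(g)\cdot g\delta_\alpha(h)g^{-1},$$
and $\delta_\alpha(gc)=\delta_\alpha(g)$ for $c\in C$, because $\delta_\alpha(c)=1$. As $C$ is abelian, $G/C$ acts on it, and $\delta_\alpha\in Z^1(G/C,C)$. As $\alpha$ fixes $C$ pointwise, $\alpha\beta(g)g^{-1}=\alpha(\delta_\beta(g)g)g^{-1}=\delta_\beta(g)\delta_\alpha(g)$, so $\alpha\mapsto\delta_\alpha$ is a homomorphism. It is clearly injective. Both factors of $C=R\times N'$ are normal in $G$ and $N'$ is central, so $A_1$ embeds in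
$$Z^1(G/C,C)=Z^1(G/C,R)\oplus\mathrm{Hom}(G/C,N').$$
Here $G/C=RL/RN'\cong L/N'=V\rtimes\langle s\rangle$. Its commutator subgroup contains $[V,s]=V$, so its abelianization has order $q\ne p$, and the Hom term is $0$. The group $Z^1(G/C,R)$ consists of functions with values in $R$, so its exponent divides $|R|$, which is prime to $p$. By Cauchy's theorem $p\nmid|A_1|$.

Since $\mathrm{Aut}(G)/A_0$ embeds in $D$ and $A_0/A_1$ embeds in $\prod_iB_i$, the lemma follows. $\square$

Each hypothesis has a use: $[V,s]=V$ kills $\mathrm{Hom}(V,N')$, the subspaces $V_i$ cut $GL(V)$ down to $D$, and $B_i$ is the price of the $i$-th module.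

## 5. Odd primes: the modules $\mathbb F_{\ell^2}$ with $\ell\equiv-1$ modulo $p$

*Proof of Theorem 1(a).* Let $p$ be odd, let $N$ be the group (2), and let $s(u,z)=(-u,z)$. It is an automorphism because the cocycle is bilinear, it has order $q=2$, it is trivial on $N'$, and $[V,s]=2V=V$. So the hypotheses of Lemma 1 on $N$ and $s$ hold, and $|N|=p^{n(n+1)/2}$.

**Step 1: the modules.** By Dirichlet's theorem choose distinct odd primes $\ell_1,\dots,\ell_n\equiv-1\pmod p$. They do not divide $2p$. Let $R_i$ be the additive group of $\mathbb F_{\ell_i^2}$. As $p\mid\ell_i+1$, there is $\zeta_i\in\mathbb F_{\ell_i^2}^\times$ of order $p$. Let $\tau_i(x)=x^{\ell_i}$. As maps on $R_i$ (with $\zeta_i$ acting by multiplication), $\tau_i\zeta_i\tau_i^{-1}=\zeta_i^{\ell_i}=\zeta_i^{-1}$, and $\tau_i^2=1$. So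
$$\rho_i((u,z))=\zeta_i^{u_i},\qquad\rho_i(s)=\tau_i$$
defines a homomorphism $\rho_i:L\to GL(R_i)$. A map $\zeta_i^j\tau_i$ is not $\mathbb F_{\ell_i^2}$-linear, so it is not the identity. Hence $(u,z)s^\varepsilon$ (with $\varepsilon\in\{0,1\}$) lies in all kernels if and only if $\varepsilon=0$ and $u=0$, so $\bigcap_i\ker\rho_i=N'$. Lemma 1 applies.

**Step 2: $|D|_p=1$.** We have $V_i=\{u_i=0\}$. An element of $GL(V)$ that stabilizes all coordinate hyperplanes maps each coordinate functional to a multiple of itself, so it is diagonal. Thus $|D|$ divides $(p-1)^n$.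

**Step 3: $|B_i|_p\le p$.** Since $p$ is odd, $\ell_i-1\equiv-2\not\equiv0\pmod p$, so $\zeta_i\notin\mathbb F_{\ell_i}$ and $\mathbb F_{\ell_i}[\zeta_i]=\mathbb F_{\ell_i^2}$. A map centralizing $\zeta_i$ is therefore $\mathbb F_{\ell_i^2}$-linear on a one-dimensional space, that is, multiplication by some $b\in\mathbb F_{\ell_i^2}^\times$. If $b\in B_i$, then
$$(b\tau_ib^{-1})(x)=b\,(b^{-1}x)^{\ell_i}=b^{1-\ell_i}\tau_i(x),$$
and $b\tau_ib^{-1}\in\rho_i(L)=\langle\zeta_i,\tau_i\rangle$. So the multiplication $b^{1-\ell_i}$ lies in $\langle\zeta_i,\tau_i\rangle$. Its $\mathbb F_{\ell_i^2}$-linear elements are the powers of $\zeta_i$, so $b^{1-\ell_i}\in\langle\zeta_i\rangle$ and $b^{p(\ell_i-1)}=1$. Thus $B_i$, a subgroup of a cyclic group, has order dividing $p(\ell_i-1)$, and $p\nmid\ell_i-1$.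

So $|\mathrm{Aut}(G)|_p\le p^n$. For $h\ge2$ put $n=h-1$. Then $|\mathrm{Aut}(G)|_p<p^h$ although $|G|_p=p^{h(h-1)/2}$, so $f_p^*(h)>\frac{h(h-1)}2$. $\square$

*The bound is attained.* The center of $G$ lies in $C_G(R)=R\times N'$, and $\zeta_i$ fixes no nonzero vector of $R_i$, so $Z(G)=N'$. Hence $|\mathrm{Inn}(G)|_p=|V|=p^n$, and $|\mathrm{Aut}(G)|_p=p^n$. For $p=3$, $n=2$, $\ell_1=5$, $\ell_2=11$ this is the claim left open in Section 1.

*Why $\ell_i\equiv-1$.* One might first take $\ell_i\equiv1\pmod p$, $R_i=\mathbb F_{\ell_i}^2$, with $(u,z)$ acting as $\mathrm{diag}(\zeta_i^{u_i},\zeta_i^{-u_i})$ and $s$ as the coordinate swap. Then $B_i$ consists of the matrices $\mathrm{diag}(b_1,b_2)$ with $b_1/b_2\in\langle\zeta_i\rangle$, a group of order $p(\ell_i-1)$, whose $p$-part is at least $p^2$. The scalars on $R_i$ really are extra automorphisms of $G$. Choosing $\ell_i\not\equiv1\pmod{p^2}$ would give $|\mathrm{Aut}(G)|_p\le p^{2n}$. This excludes linear functions but loses the sharp constant. With $\ell_i\equiv-1$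 the scalars $\mathbb F_{\ell_i}^\times$ have order prime to $p$.

## 6. The prime 2: Hermitian commutators over $\mathbb F_4$

For $p=2$ inversion is unavailable, since it has order 2 or is trivial. We use an automorphism of order 3, multiplication by a generator $\omega$ of $\mathbb F_4^\times$. It must be trivial on $N'$, so commutators must be invariant under $u\mapsto\omega u$. Write $\bar x=x^2$ and $\mathrm{Tr}(x)=x+\bar x\in\mathbb F_2$ for $x\in\mathbb F_4$. Since $\omega\bar\omega=\omega^3=1$, expressions in $u_i\bar u_j'$ are invariant.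

*Proof of Theorem 1(b).*

**Step 1: the group $N$.** Let $N=\mathbb F_4^k\times\bigl(\mathbb F_2^k\oplus\mathbb F_4^{k(k-1)/2}\bigr)$ with $(u,z)(u',z')=(u+u',z+z'+\beta(u,u'))$, where $\beta$ is the $\mathbb F_2$-bilinear map with coordinates
$$\beta_{ii}=\mathrm{Tr}(\omega u_i\bar u_i')\in\mathbb F_2,\qquad\beta_{ij}=u_i\bar u_j'\in\mathbb F_4\quad(i<j).$$
The commutator is $(0,\beta(u,u')+\beta(u',u))$. By $\mathrm{Tr}(x)=\mathrm{Tr}(\bar x)$ we have $\mathrm{Tr}(\omega u_i'\bar u_i)=\mathrm{Tr}(\bar\omega u_i\bar u_i')$, and $\omega+\bar\omega=1$. So the coordinates of the commutator are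
$$\mathrm{Tr}(u_i\bar u_i')\qquad\text{and}\qquad u_i\bar u_j'+u_i'\bar u_j\quad(i<j).$$
(The factor $\omega$ is needed: $\mathrm{Tr}(u_i\bar u_i')$ itself as $\beta_{ii}$ would be symmetric and contribute nothing.) If $u,u'$ are both supported on coordinate $i$, only the $ii$-coordinate can be nonzero, and it takes the value 1. If $u$ is supported on $i$ and $u'$ on $j>i$, only the $ij$-coordinate can be nonzero, and it takes all values in $\mathbb F_4$. So $N'=0\times(\mathbb F_2^k\oplus\mathbb F_4^{k(k-1)/2})\le Z(N)$, $V=\mathbb F_4^k$, and $|N|=2^{2k}\cdot2^{k+k(k-1)}=2^{k^2+2k}$.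

**Step 2: the automorphism $s$.** As $\omega\bar\omega=1$, $\beta(\omega u,\omega u')=\beta(u,u')$. So $s(u,z)=(\omega u,z)$ is an automorphism of order $q=3$, trivial on $N'$, with $[V,s]=(\omega-1)V=V$.

For $k=1$, $N$ is nonabelian of order 8, and $(u,z)^2=(0,\mathrm{Tr}(\omega u\bar u))=(0,1)$ whenever $u\ne0$. So $N$ has just one involution: it is the quaternion group, and $L\cong SL_2(\mathbb F_3)$.

**Step 3: the modules.** Let $\ell_1,\dots,\ell_k>3$ be distinct primes $\equiv3\pmod4$, which exist by Dirichlet's theorem, and $R_i=\mathbb F_{\ell_i}^3$. Let $W$ be the Klein four-group of diagonal $\pm1$-matrices of determinant 1, and $\tau$ the permutation matrix with $\tau e_j=e_{j+1}$ (indices modulo 3). For $1\ne w\in W$ the product of $w$, $\tau w\tau^{-1}$, $\tau^2w\tau^{-2}$ is 1, matching $1+\omega+\omega^2=0$. So $1\mapsto w$, $\omega\mapsto\tau w\tau^{-1}$ identifies $\mathbb F_4$ with $W$ in such a way that $\omega$ acts as $\tau$, and $\langle W,\tau\rangle\cong\mathbb F_4\rtimes\langle\omega\rangle\cong A_4$.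 Let $\rho_i$ be
$$(u,z)s^\varepsilon\longmapsto u_i\,\omega^\varepsilon\in\mathbb F_4\rtimes\langle\omega\rangle\cong\langle W,\tau\rangle\le GL(R_i),\qquad\rho_i(s)=\tau .$$
It is a homomorphism because $s(u,z)s^{-1}=(\omega u,z)$. All kernels contain $(u,z)s^\varepsilon$ if and only if $u=0$ and $s^\varepsilon=1$. So $\bigcap_i\ker\rho_i=N'$, $V_i=\{u_i=0\}$, and Lemma 1 applies.

**Step 4: $|D|_2\le2$.** An element $a\in D$ normalizes the group $\langle\omega\rangle$ of scalars, so $a\omega a^{-1}$ is $\omega$ or $\bar\omega$, and $a$ is $\mathbb F_4$-semilinear. After composing with the coordinatewise Frobenius map, if necessary, it is linear and still stabilizes all coordinate hyperplanes, so it is diagonal. Thus $|D|$ divides $2\cdot3^k$.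

**Step 5: $|B_i|_2\le8$.** The three coordinate lines of $R_i$ carry three distinct characters of $W=\rho_i(N)$. So $b\in B_i$, which centralizes $W$, is diagonal: $b=\mathrm{diag}(b_1,b_2,b_3)$. We compute $b\tau b^{-1}\tau^{-1}e_{j+1}=b_{j+1}b_j^{-1}e_{j+1}$. This diagonal matrix lies in $\langle W,\tau\rangle$, whose diagonal elements are those of $W$. Thus all ratios $b_j/b_{j'}$ are $\pm1$, $b=b_1\,\mathrm{diag}(1,\pm1,\pm1)$, and $|B_i|$ divides $4(\ell_i-1)$. As $\ell_i\equiv3\pmod4$, $|B_i|_2\le4\cdot2=8$.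

So $|\mathrm{Aut}(G)|_2\le2\cdot8^k=2^{3k+1}$. $\square$

*Proof of Corollary 1.* Suppose $f(h)=ah+b$ works for the prime $p$. If $p$ is odd, take the group of Theorem 1(a) and $h=n+1$. As $|\mathrm{Aut}(G)|_p<p^h$, we must have $|G|_p<p^{f(h)}$, that is, $\frac{n(n+1)}2<a(n+1)+b$ for all $n\ge1$. This is false for large $n$. If $p=2$, take the group of Theorem 1(b) and $h=3k+2$. Then $k^2+2k<a(3k+2)+b$ for all $k\ge1$, which is false for large $k$. $\square$

## 7. Order against exponent in the Schur multiplier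

We turn to upper bounds. In the examples everything hidden from $\mathrm{Aut}(G)$ sat in $Z(G)\cap G'$, and this group is controlled by a Schur multiplier. The textbook facts are these. For a finite group $Q$ the Schur multiplier $M(Q)=H_2(Q,\mathbb Z)$ is a finite abelian group whose exponent divides $|Q|$. So it is a $p$-group if $Q$ is.

* *Hopf's formula:* if $Q=F/S_0$ with $F$ free, then $M(Q)\cong(S_0\cap F')/[S_0,F]$.
* *Abelian groups:* if $B$ is abelian, then $M(B)\cong\Lambda^2B$.
* *Schur covers:* there is a group $E$ with a subgroup $M\le Z(E)\cap E'$ such that $M\cong M(Q)$ and $E/M\cong Q$.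

For example, $M(C_p\times C_p)\cong C_p$, and for odd $p$ the group (2) with $n=2$ is a cover of it.

The Frattini subgroup of a $p$-group $Q$ is $\Phi(Q)=Q'Q^p$, where $Q^p$ is generated by the $p$-th powers. It is the smallest normal subgroup with elementary abelian quotient, and $|Q/\Phi(Q)|=p^d$, where $d$ is the rank (the minimal number of generators) of $Q$. For $Q=C_{p^2}$ it is the subgroup of order $p$. Write $\gamma_1(E)=E$, $\gamma_{i+1}(E)=[\gamma_i(E),E]$ and $[A,B,C]=[[A,B],C]$.

**Lemma 2.** Let $Q$ be a $p$-group of order $p^n$ and $|\Phi(Q)|=p^t$. Then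

(i) $|M(Q)|\le p^{(n-t-1)(n+t)/2}=p^{(n^2-n-t^2-t)/2}$;

(ii) $\exp M(Q)$ divides $p^{t+1}$.

If $Q$ is elementary abelian of rank $n\ge2$, then $t=0$, $|M(Q)|=p^{n(n-1)/2}$ and $\exp M(Q)=p$, so both bounds are attained. A larger Frattini subgroup allows a larger exponent but forces a smaller order. The sharp half of Theorem 2 rests on this.

*Proof.* If $Q=1$, both claims are trivial. Let $Q\ne1$, let $d=n-t\ge1$ be the rank of $Q$, and $|Q'|=p^c$. As $Q'\le\Phi(Q)$, $c\le t$.

**Step 1: dividing out a central subgroup.** This is the induction step for (i). Let $K\le Q'\cap Z(Q)$ have order $p$. We claim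
$$|M(Q)|\le p^{d-1}\,|M(Q/K)|.\tag{4}$$
Write $Q=F/S_0$ with $F$ free and $K=S/S_0$. As $K$ is central, $[S,F]\le S_0\cap F'$. By Hopf's formula, $M(Q)=(S_0\cap F')/[S_0,F]$ and $M(Q/K)=(S\cap F')/[S,F]$. Hence
$$|M(Q)|=\bigl|[S,F]/[S_0,F]\bigr|\cdot\bigl|(S_0\cap F')/[S,F]\bigr|.\tag{5}$$

*First factor.* Consider $(x,y)\mapsto[x,y]$ on $S\times F$ modulo $[S_0,F]$. Its values lie in $S_0$, which is central modulo $[S_0,F]$. So the identities $[xx',y]=x[x',y]x^{-1}\cdot[x,y]$ and $[x,yy']=[x,y]\cdot y[x,y']y^{-1}$ show that it is multiplicative in each argument. It is trivial if either argument is in $S_0$. It is also trivial if the second argument is in $F'$: by the three subgroups lemma $[S,F']=[F,F,S]\le[F,S,F][S,F,F]=[S,F,F]\le[S_0,F]$. So $[S,F]/[S_0,F]$ is an image of $S/S_0\otimes F/F'S_0=K\otimes Q/Q'$. As $|K|=p$, this tensor product is isomorphic to $Q/Q'Q^p=Q/\Phi(Q)$, of order $p^d$.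

*Second factor.* $(S_0\cap F')/[S,F]$ is a subgroup of $M(Q/K)$ of index
$$|S\cap F':S_0\cap F'|=|(S\cap F')S_0:S_0|=|S\cap F'S_0:S_0|=|S:S_0|=p.$$
The second equality is Dedekind's law ($S_0\le S$), and the third holds since $K\le Q'$ means $S\le F'S_0$.

By (5), $|M(Q)|\le p^d\cdot|M(Q/K)|/p$, which is (4).

**Step 2: proof of (i).** If $Q'\ne1$, then $Q'\cap Z(Q)\ne1$, because $Q$ is a $p$-group, so a subgroup $K$ as above exists. The quotient $Q/K$ has the same abelianization, hence the same rank $d$, and its commutator subgroup has order $p^{c-1}$. After $c$ steps,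
$$|M(Q)|\le p^{c(d-1)}\,|M(Q/Q')|.$$
Let $Q/Q'\cong\bigoplus_{i=1}^dC_{p^{n_i}}$ with $n_1\ge\dots\ge n_d$ and $\sum n_i=n-c$. Then $M(Q/Q')\cong\Lambda^2(Q/Q')\cong\bigoplus_{i<j}C_{p^{n_j}}$ has order $p^{\sum_j(j-1)n_j}$. From $\sum_{i,j}(i-j)(n_i-n_j)\le0$ we get Chebyshev's inequality
$$\sum_j(j-1)n_j\le\frac1d\sum_j(j-1)\cdot\sum_jn_j=\frac{(d-1)(n-c)}2 .$$
So $\log_p|M(Q)|\le(d-1)\bigl(c+\frac{n-c}2\bigr)=\frac{(d-1)(n+c)}2\le\frac{(d-1)(n+t)}2$. With $d=n-t$ this is (i).

**Step 3: proof of (ii).** We bound the exponent of $E'$ for a Schur cover $E$ of $Q$, with $M\leq Z(E)\cap E'$ as above. It is a $p$-group, hence nilpotent. The commutator map $\gamma_i(E)\times E\to\gamma_{i+1}(E)/\gamma_{i+2}(E)$ is multiplicative in each argument, by the two identities above. It is trivial if the first argument lies in $\gamma_i(E)\cap\gamma_{i+1}(E)M$, because $M$ is central. Now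
$$\gamma_i(E)\big/\bigl(\gamma_i(E)\cap\gamma_{i+1}(E)M\bigr)\cong\gamma_i(E)M/\gamma_{i+1}(E)M\cong\gamma_i(Q)/\gamma_{i+1}(Q).$$
Let $p^{a_i}$ be the exponent of the last group. The abelian group $\gamma_{i+1}(E)/\gamma_{i+2}(E)$ is generated by commutators $[x,y]$ with $x\in\gamma_i(E)$, $y\in E$, and $[x,y]^{p^{a_i}}=[x^{p^{a_i}},y]$ is trivial in it. So its exponent divides $p^{a_i}$. Multiplying over the factors of $E'=\gamma_2(E)\ge\gamma_3(E)\ge\cdots$, we find that $\exp(E')$ divides $p^{\sum_{i\ge1}a_i}$.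

It remains to bound the sum. Since $|\gamma_i(Q)/\gamma_{i+1}(Q)|\ge p^{a_i}$, we have $\sum_{i\ge2}a_i\le c$. The group $\Phi(Q)/Q'=(Q/Q')^p$ has order at least $p^{a_1-1}$, because $Q/Q'$ has a cyclic subgroup of order $p^{a_1}$ and $a_1\ge1$. So $t\ge c+a_1-1\ge\sum_{i\ge1}a_i-1$. As $M\le E'$, $\exp M(Q)$ divides $p^{t+1}$. $\square$

## 8. Central automorphisms and the bound $h(h+1)/2$

The part of the center outside $G'$ cannot hide, as the next lemma shows.

**Lemma 3.** Let $G$ be a finite group, $A$ the Sylow $p$-subgroup of $G/G'$, $\exp A=p^a$ with $a\ge1$, $Z$ the Sylow $p$-subgroup of $Z(G)$, and $Z_a=\{z\in Z:z^{p^a}=1\}$. Then $|\mathrm{Aut}(G)|_p\ge|Z_a|/p$.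

*Proof.* As $A$ has a cyclic direct factor of order $p^a$, there is an epimorphism $\chi:G\to G/G'\to A\to\mathbb Z/p^a$. For $z\in Z_a$ put $\alpha_z(g)=gz^{\chi(g)}$. This is well defined because $z^{p^a}=1$, and it is an endomorphism because $z$ is central. We compute
$$\alpha_z\alpha_w(g)=gw^{\chi(g)}z^{\chi(g)+\chi(w)\chi(g)},\qquad\text{so}\qquad\alpha_z\alpha_w=\alpha_{wz^{1+\chi(w)}}.$$
Let $Y=\{z\in Z_a:\chi(z)\equiv0\bmod p\}$. It is the kernel of a homomorphism $Z_a\to\mathbb Z/p$, so it has index at most $p$ in $Z_a$, and, being a subgroup, it is closed under $(z,w)\mapsto wz^{1+\chi(w)}$.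

For $z\in Y$ the map $\alpha_z$ is injective. If $\alpha_z(g)=1$, then $g=z^{-\chi(g)}$. Applying $\chi$ gives $(1+\chi(z))\chi(g)=0$ in $\mathbb Z/p^a$. As $1+\chi(z)$ is a unit, $\chi(g)=0$, so $g=1$. Further, $z\mapsto\alpha_z$ is injective, since $\alpha_z(g)=gz$ for an element $g$ with $\chi(g)=1$. So $\{\alpha_z:z\in Y\}$ is a finite set of automorphisms, closed under composition. It is a subgroup of $\mathrm{Aut}(G)$ of order $|Y|$, a power of $p$, and $|Y|\ge|Z_a|/p$. $\square$

For $G=\mathbb Z/p^a$, written additively with $\chi=\mathrm{id}$, $\alpha_z$ is multiplication by $1+z$, and $Y=p\mathbb Z/p^a$. If $G$ is abelian and $p$ divides $|G|$, then $Z_a=Z$ is the whole Sylow $p$-subgroup, so $|\mathrm{Aut}(G)|_p\ge|G|_p/p$: abelian groups never lose more than one factor $p$.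

*Proof of Theorem 2, first assertion.* Let $|\mathrm{Aut}(G)|_p\le p^{h-1}$. Put $X=G/Z(G)\cong\mathrm{Inn}(G)$ and $|X|_p=p^n$, so that $n\le h-1$. Let $Q\in\mathrm{Syl}_p(X)$, $|\Phi(Q)|=p^t$, and let $Z$ and $A$ be as in Lemma 3.

**Step 1: three factors.** We split $|G|_p$ into pieces that can be bounded separately:
$$|G|_p=p^n\cdot|Z/(Z\cap G')|\cdot|Z\cap G'|.\tag{6}$$

**Step 2: $Z\cap G'$ is a quotient of $M(Q)$.** The five-term exact sequence of the central extension $G\to X$ with kernel $Z(G)$ contains the exact piece $H_2(X,\mathbb Z)\to Z(G)\to G/G'$. So $Z(G)\cap G'$ is an image of $H_2(X,\mathbb Z)$, and its Sylow $p$-subgroup $Z\cap G'$ is an image of the $p$-part of $H_2(X,\mathbb Z)$. The composite $H_2(X,\mathbb Z)\to H_2(Q,\mathbb Z)\to H_2(X,\mathbb Z)$ of restriction (transfer) and corestriction is multiplication by $|X:Q|$, which is prime to $p$, hence bijective on the $p$-part. So corestriction maps $M(Q)$ onto the $p$-part. (For example, if $G$ is the group (2) with $n=2$, then $X=Q=C_p\times C_p$,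 and $M(Q)\cong C_p$ maps onto $Z(G)=G'$.)

By Lemma 2, and since $0\le n\le h-1$ gives $n(n-1)\le(h-1)(h-2)$,
$$\log_p|Z\cap G'|\le\tfrac12(n^2-n-t^2-t)\le\tfrac12\bigl((h-1)(h-2)-t(t+1)\bigr),\qquad\exp(Z\cap G')\mid p^{t+1}.\tag{7}$$

**Step 3: the case $A=1$.** Here the middle factor of (6) disappears. Indeed $Z/(Z\cap G')$ is a $p$-group that embeds in $G/G'$, hence in $A=1$, so $Z\le G'$. By (6) and (7),
$$\log_p|G|_p\le n+\frac{n(n-1)}2=\frac{n(n+1)}2\le\frac{h(h-1)}2.\tag{8}$$

**Step 4: the case $A\ne1$.** Let $\exp A=p^a$, $a\ge1$. Lemma 3 gives $|Z_a|\le p\cdot p^{h-1}=p^h$. We draw two consequences.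

First, $Z/(Z\cap G')$ embeds in $A$, so its exponent divides $p^a$ and $Z^{p^a}\le Z\cap G'$. As $Z$ is abelian, $|Z/Z^{p^a}|=|Z_a|$ (kernel and cokernel of $z\mapsto z^{p^a}$). Hence $|Z/(Z\cap G')|\le|Z_a|\le p^h$.

Second, $Z_a$ contains all elements of order $p$ in $Z$, so $Z$ has rank at most $h$, and so has its subgroup $Z\cap G'$. By the exponent bound in (7), $|Z\cap G'|\le p^{h(t+1)}$.

Inserting these, $n\le h-1$ and (7) in (6), we get
$$\log_p|G|_p\le(h-1)+h+\min\Bigl\{h(t+1),\ \tfrac12\bigl((h-1)(h-2)-t(t+1)\bigr)\Bigr\}.\tag{9}$$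

**Step 5: all $h\ge1$.** Use the second entry of the minimum and $t(t+1)\ge0$:
$$\log_p|G|_p\le2h-1+\frac{(h-1)(h-2)}2=\frac{h(h+1)}2 .$$
In the case $A=1$, (8) is smaller. This proves the first assertion. $\square$

## 9. The sharp bound for $h\ge17$

The estimate of Step 5 exceeds the lower bound of Theorem 1(a) by $h$ in the exponent. Adding the three separate bounds is wasteful, because they cannot all be attained together. If the multiplier bound were attained with $t=0$, then $Z\cap G'$ would have exponent at most $p$. But in the case $A\ne1$ the rank of $Z$ is at most $h$, so $|Z\cap G'|\le p^h$, far below $p^{(h-1)(h-2)/2}$ for large $h$. To make $Z\cap G'$ large with bounded rank one needs a large exponent, hence a large $t$, and that lowers the order of the multiplier. The minimum in (9) records this conflict.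

*Proof of Theorem 2, second assertion.* Let $h\ge17$. If $A=1$, (8) is the claim. Let $A\ne1$; we use (9).

**Small $t$: the first entry.** If $t\le\frac{h-7}2$, then $h(t+1)\le\frac{h(h-5)}2$, and
$$\log_p|G|_p\le2h-1+\frac{h(h-5)}2=\frac{h(h-1)}2-1 .$$

**Large $t$: the second entry.** Otherwise $2t>h-7$, so $t\ge\frac{h-6}2$, and the second entry gives
$$\log_p|G|_p\le\frac{h(h+1)}2-\frac{t(t+1)}2 .$$
Here $t(t+1)\ge\frac{(h-6)(h-4)}4$, and this is at least $2h$ if and only if $h^2-18h+24\ge0$. The quadratic is increasing for $h\ge9$ and equals $289-306+24=7$ at $h=17$. So $\frac{t(t+1)}2\ge h$ and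
$$\log_p|G|_p\le\frac{h(h+1)}2-h=\frac{h(h-1)}2 .\qquad\square$$

The number 17 is where inequality (9) begins to suffice. For $h=16$ and $t=5$ the minimum in (9) is $\min\{96,90\}=90$, and (9) gives $31+90=121$, one more than $\frac{16\cdot15}2=120$.

*Proof of Corollary 2.* Theorem 2 says, in contrapositive form, that $|G|_p\ge p^{h(h+1)/2+1}$ implies $|\mathrm{Aut}(G)|_p\ge p^h$. So $f(h)=\frac{h(h+1)}2+1$ is admissible for every $h\ge1$. For $h\ge17$ the second assertion gives in the same way $f_p^*(h)\le\frac{h(h-1)}2+1$ for every prime $p$, including $p=2$. For odd $p$, Theorem 1(a) gives the reverse inequality. The supremum over all primes is therefore $f^*(h)=\frac{h(h-1)}2+1$, and it is attained at each single odd prime. $\square$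

For $p=2$ the arguments above show that no linear function works and that $f_2^*(h)\le\frac{h(h-1)}2+1$ for $h\ge17$. They do not determine the exact values of $f_2^*$, nor those of $f^*(h)$ for $h<17$, apart from $f_p^*(1)=2$, computed by hand in Section 2.
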